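
\newtheorem{theorem}{Theorem}[section]
\newtheorem{proposition}[theorem]{Proposition}
\newtheorem{lemma}[theorem]{Lemma}
\theoremstyle{definition}
\newtheorem{remark}[theorem]{Remark}

\title{Non-idempotent solutions of $p+p+a\cdot p=p+a\cdot p$ in $\beta\mathbb{N}$}


\begin{abstract}
Every idempotent $p$ of $(\beta\mathbb{N},+)$ satisfies $p+p+2\cdot p=p+2\cdot p$. We show in ZFC that this equation also has solutions in $\mathbb{N}^*$ that are not idempotent. More generally, for every integer $a\ge 2$ there are $2^{\mathfrak c}$ elements $p\in\mathbb{N}^*$ with $p+p+a\cdot p=p+a\cdot p$ for which the sums $p,\ p+p,\ p+p+p,\dots$ are pairwise distinct. For $a=1$ we find $2^{\mathfrak c}$ elements $p\in\mathbb{N}^*$ with $p+p+p=p+p\ne p$. Each solution is a sum of an idempotent and a right cancelable element; the latter is obtained as a limit, for $a\ge2$ as a limit of idempotents.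
\end{abstract}

\section{The equation}\label{sec:intro}

Let $\mathbb{N}=\{1,2,3,\dots\}$ be discrete, and let $\beta\mathbb{N}$ be its Stone--\v{C}ech compactification, realized as the set of ultrafilters on $\mathbb{N}$; the number $n$ is identified with the principal ultrafilter at $n$, and $\mathbb{N}^*=\beta\mathbb{N}\setminus\mathbb{N}$. Addition extends to an associative operation on $\beta\mathbb{N}$ by
\begin{equation}\label{eq:sum}
A\in p+q\iff\{x\in\mathbb{N}:-x+A\in q\}\in p,\qquad -x+A=\{y\in\mathbb{N}:x+y\in A\}.
\end{equation}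
In words: $A$ belongs to $p+q$ if, for $p$-almost every $x$, the sum $x+y$ lies in $A$ for $q$-almost every $y$. Here $y$ is chosen \emph{after} $x$, and this order will be important. For $a\in\mathbb{N}$, let $a\cdot p$ be the image of $p$ under the continuous extension of $x\mapsto ax$, so that
\[
A\in a\cdot p\iff\{x\in\mathbb{N}:ax\in A\}\in p .
\]
One must not confuse $2\cdot p$ with $p+p$: in general they differ. For the $n$-fold sum $p+\dots+p$ we write $p^{(n)}$.

We study the equation
\begin{equation}\label{eq:main}
p+p+a\cdot p=p+a\cdot p\qquad(p\in\mathbb{N}^*).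
\end{equation}
Every idempotent, that is, every $p$ with $p+p=p$, is a solution. Conversely, if $a\cdot p$ could be canceled on the right, \eqref{eq:main} would give $p+p=p$ at once, so one might guess that idempotents are the only solutions. There is evidence for this guess. Let $K(\beta\mathbb{N})$ be the smallest two-sided ideal of $\beta\mathbb{N}$. It is known that if $p\in K(\beta\mathbb{N})$, $q\in\beta\mathbb{N}$ and $p+p+q=p+q$, then $p+p=p$; hence \eqref{eq:main} has no non-idempotent solution in $K(\beta\mathbb{N})$. Whether there is one elsewhere in $\mathbb{N}^*$, for $a=2$, is a question from \cite{LE}. There is.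

\begin{theorem}\label{thm:main}
For every integer $a\ge2$ there are $2^{\mathfrak c}$ elements $p\in\mathbb{N}^*$ with $p+p+a\cdot p=p+a\cdot p$ such that the sums $p,\ p+p,\ p+p+p,\dots$ are pairwise distinct. In particular $p+p\ne p$, and the case $a=2$ answers the question: the equation $p+p+2\cdot p=p+2\cdot p$ has solutions in $\mathbb{N}^*$ besides idempotents.
\end{theorem}

\begin{theorem}\label{thm:one}
There are $2^{\mathfrak c}$ elements $p\in\mathbb{N}^*$ with $p+p+p=p+p\ne p$.
\end{theorem}

Theorem~\ref{thm:one} is the remaining case $a=1$. Both theorems are proved in ZFC, and since $|\beta\mathbb{N}|=2^{\mathfrak c}$ the number of solutions is as large as it can be. By the result on $K(\beta\mathbb{N})$ just quoted, with $q=a\cdot p$, the solutions in both theorems lie outside $K(\beta\mathbb{N})$.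

\paragraph{The idea.} If $q$ is idempotent and $r$ satisfies $r+q=r$ and $r+a\cdot q=a\cdot q$, then $p=q+r$ solves \eqref{eq:main} (Lemma~\ref{lem:absorb}). If $r$ is idempotent, so is $p$, and nothing is gained. But the two conditions on $r$ survive limits, whereas idempotency need not. We therefore produce infinitely many \emph{idempotents} $r_i$ satisfying the two conditions, and let $r$ be a limit of them. If the $r_i$ are kept apart by suitable disjoint sets, then $r$ is even right cancelable (Lemma~\ref{lem:decode}), and from this we deduce that the sums $p^{(n)}$ are distinct. The main work is to find $q$ and the $r_i$. The two conditions pull in opposite directions: we want $a\cdot q$ to lie in the smallest ideal of a compact semigroup that also contains $q$, but outside its smallest ideal. A pair of semigroups $S_0\subseteq S_1=a\cdot S_0$, defined by forbidding certain digit positions, achieves this. For $a=1$ the identity behind $p=q+r$ is replaced by another one, but the limit argument is the same (Section~\ref{sec:one}).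

\section{Preliminaries}\label{sec:prelim}

\paragraph{Compact right topological semigroups.} A semigroup $S$, written additively, with a compact Hausdorff topology is \emph{right topological} if for each $q\in S$ the map $\rho_q(p)=p+q$ is continuous. Semigroups and ideals are nonempty by convention. We use the following facts; see \cite[Ch.~1--2]{HS}.

\begin{itemize}
\item[(F1)] $S$ contains an idempotent. Every left ideal of $S$ contains a minimal left ideal, and minimal left ideals are closed. The smallest two-sided ideal $K(S)$ exists and is the union of the minimal left ideals of $S$.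
\item[(F2)] If $e\in K(S)$ is idempotent, then $e+S$ is a minimal right ideal. If $R$ is a minimal right ideal and $L$ a minimal left ideal, then $R\cap L$ is a group; in particular it contains exactly one idempotent.
\item[(F3)] If $R$ is a minimal right ideal, $f\in R$ is idempotent and $z\in R$, then $f+z=z$.
\end{itemize}

To see (F3), note that $f+S\subseteq R$ is a right ideal, so $R=f+S$ by minimality; writing $z=f+s$ we get $f+z=f+f+s=z$. Since a minimal left ideal is itself a compact right topological semigroup, (F1) gives an idempotent in $K(S)$.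

\paragraph{The semigroup $\beta\mathbb{N}$.} The sets $\overline A=\{p\in\beta\mathbb{N}:A\in p\}$, $A\subseteq\mathbb{N}$, form a basis of clopen sets, $\overline A$ is the closure of $A$, and $(\beta\mathbb{N},+)$ is compact right topological. A decreasing sequence of nonempty sets $A_n\subseteq\mathbb{N}$ gives $\bigcap_n\overline{A_n}\neq\emptyset$ by compactness.

The map $p\mapsto a\cdot p$ is continuous. It is injective: if $A\in p$ and $\mathbb{N}\setminus A\in p'$, then $a\cdot p$ and $a\cdot p'$ contain the disjoint sets $aA$ and $a(\mathbb{N}\setminus A)$, respectively. It is a homomorphism, because each of the following statements is equivalent to the next: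
\[
A\in a\cdot(p+q),\quad
\bigl\{x:\{y:ay\in-ax+A\}\in q\bigr\}\in p,\quad
\{x:-ax+A\in a\cdot q\}\in p,\quad
A\in a\cdot p+a\cdot q .
\]

\paragraph{Limits along an ultrafilter.} Let $\mathcal U$ be an ultrafilter on the index set $\mathbb{N}$ and $s_i\in\beta\mathbb{N}$ for $i\in\mathbb{N}$. The limit $s=\mathcal U\text{-}\lim_i s_i$ is the ultrafilter given by
\[
A\in s\iff\{i:A\in s_i\}\in\mathcal U .
\]
A closed set containing every $s_i$ contains $s$. Limits commute with addition of a fixed element \emph{on the right}:
\begin{equation}\label{eq:limright}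
\bigl(\mathcal U\text{-}\lim_i s_i\bigr)+w=\mathcal U\text{-}\lim_i(s_i+w)\qquad(w\in\beta\mathbb{N}),
\end{equation}
since $A\in s+w$ iff $\{x:-x+A\in w\}\in s$ iff $\{i:A\in s_i+w\}\in\mathcal U$. They need not commute with addition on the left, and our solutions live in that gap.

\paragraph{Digits.} Fix $a\ge2$ and let $\omega=\{0,1,2,\dots\}$. For $x\in\mathbb{N}$ let $\operatorname{supp}(x)\subseteq\omega$ be the set of positions of the nonzero digits of $x$ in base $a$. Then $\operatorname{supp}(ax)=\operatorname{supp}(x)+1$. If $x,y\in\mathbb{N}$, $a^m>x$ and $a^m\mid y$, then $x$ and $y$ are added without carries, so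
\begin{equation}\label{eq:digits}
\operatorname{supp}(x+y)=\operatorname{supp}(x)\sqcup\operatorname{supp}(y),\qquad
\max\operatorname{supp}(x)<m\le\min\operatorname{supp}(y).
\end{equation}
Put $H=\bigcap_{m}\overline{a^m\mathbb{N}}$. This is a nonempty compact set, contained in $\mathbb{N}^*$ because no number is divisible by all $a^m$. It is a semigroup: if $u,v\in H$ and $x\in a^m\mathbb{N}$, then $-x+a^m\mathbb{N}\supseteq a^m\mathbb{N}\in v$, so $a^m\mathbb{N}\in u+v$.

Call $B\subseteq\mathbb{N}$ \emph{tail-stable} (in base $a$) if $x+y\in B$ whenever $x\in\mathbb{N}$, $a^m>x$ and $y\in B\cap a^m\mathbb{N}$: filling in digits below the lowest nonzero one does not lead out of $B$. Unions of tail-stable sets are tail-stable.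

\begin{lemma}\label{lem:tail}
If $B$ is tail-stable, $w\in H\cap\overline B$ and $v\in\beta\mathbb{N}$, then $B\in v+w$.
\end{lemma}

\begin{proof}
For each $x\in\mathbb{N}$ choose $m$ with $a^m>x$. Then $-x+B\supseteq B\cap a^m\mathbb{N}\in w$. Thus $\{x:-x+B\in w\}=\mathbb{N}\in v$.
\end{proof}

\section{From the equation to absorption}\label{sec:absorb}

The first step replaces an occurrence of $p$ to the left of $a\cdot p$ in \eqref{eq:main} by an idempotent.

\begin{proposition}\label{prop:criterion}
Let $a\in\mathbb{N}$ and $p\in\mathbb{N}^*$. Then $p+p+a\cdot p=p+a\cdot p$ if and only if there is an idempotent $e\in\beta\mathbb{N}$ with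
\[
e+a\cdot p=p+a\cdot p\qquad\text{and}\qquad p+e+a\cdot p=e+a\cdot p .
\]
\end{proposition}

\begin{proof}
Let $f=p+a\cdot p$ and $P=\{x\in\beta\mathbb{N}:x+a\cdot p=f,\ x+f=f\}$. The set $P$ is closed because $\rho_{a\cdot p}$ and $\rho_f$ are continuous, and it is closed under addition: if $x,x'\in P$, then $x+x'+a\cdot p=x+f=f$ and $x+x'+f=x+f=f$.

If $p$ solves the equation, then $p+a\cdot p=f$ and $p+f=f$, so $p\in P$. Hence $P$ is a nonempty compact right topological semigroup and contains an idempotent $e$. Then $e+a\cdot p=f=p+a\cdot p$ and $p+e+a\cdot p=p+f=f=e+a\cdot p$.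

Conversely, if such an $e$ exists, then $p+p+a\cdot p=p+e+a\cdot p=e+a\cdot p=p+a\cdot p$.
\end{proof}

So a solution comes with an idempotent that does the same work to the left of $a\cdot p$. We look for solutions that begin with their idempotent, $p=q+r$ with $q$ idempotent. Then
\[
p+a\cdot p=q+r+a\cdot q+a\cdot r,
\]
and the simplest way to control this is to let $a\cdot q$ absorb $r$ from the left and $r$ absorb $q$ from the right.

\begin{lemma}\label{lem:absorb}
Let $a\in\mathbb{N}$, let $q\in\beta\mathbb{N}$ be idempotent, and let $r\in\beta\mathbb{N}$ satisfy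
\begin{equation}\label{eq:absorb}
r+q=r,\qquad r+a\cdot q=a\cdot q .
\end{equation}
Put $p=q+r$. Then $p+p+a\cdot p=p+a\cdot p$, and $p^{(n)}=q+r^{(n)}$ for all $n\ge1$.
\end{lemma}

\begin{proof}
If $p^{(n)}=q+r^{(n)}$, then $p^{(n+1)}=q+r^{(n)}+q+r=q+r^{(n)}+r=q+r^{(n+1)}$ since $r+q=r$; this proves the second claim by induction. In particular $p+p=q+r+r$. As $a\cdot p=a\cdot q+a\cdot r$, the condition $r+a\cdot q=a\cdot q$ gives
\begin{align*}
p+a\cdot p&=q+(r+a\cdot q)+a\cdot r=q+a\cdot q+a\cdot r,\\
p+p+a\cdot p&=q+r+(r+a\cdot q)+a\cdot r=q+(r+a\cdot q)+a\cdot r=q+a\cdot q+a\cdot r.\qedhere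
\end{align*}
\end{proof}

For this $p$, the idempotent $e=q$ satisfies the conditions of Proposition~\ref{prop:criterion}: since $q+q=q$, one has $q+a\cdot p=q+a\cdot p'$ with $p'=p$ replaced by $q+r$, that is, $q+a\cdot p=q+a\cdot q+a\cdot r=p+a\cdot p$, and $p+q+a\cdot p=q+(r+q)+a\cdot p=q+r+a\cdot p=p+a\cdot p=q+a\cdot p$.

Two observations show what remains to be done. First, if $r$ is idempotent, then $p+p=q+r+r=q+r=p$, so we need an $r$ that is \emph{not} idempotent. Second, by \eqref{eq:limright}, both conditions in \eqref{eq:absorb} pass from $r_i$ to $\mathcal U\text{-}\lim_i r_i$. We shall therefore take for $r$ a limit of idempotents. For $a=1$ the lemma is useless, because the two conditions then force $r=q$ and $p=q$; that case needs a different identity (Section~\ref{sec:one}).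

\section{Right cancelable limits}\label{sec:limit}

Why should a limit of idempotents fail to be idempotent? Here is the smallest instance. Let $B_1,B_2,\dots$ be pairwise disjoint tail-stable sets, let $s_i\in H\cap\overline{B_i}$ (idempotent or not), and let $s=\mathcal U\text{-}\lim_i s_i$ with $\mathcal U$ nonprincipal. Consider
\[
Q=\bigcup_{i}(B_i\cap a^i\mathbb{N}).
\]
Each $s_i$ contains $B_i\cap a^i\mathbb{N}$, so $Q\in s$. Now fix $x\in\mathbb{N}$. For all but finitely many $i$ we have $a^i>x$, and then every $y\in B_i\cap a^i\mathbb{N}$ satisfies $x+y\in B_i$ but $a^i\nmid x+y$; since the $B_j$ are disjoint, $x+y\notin Q$. Thus $-x+(\mathbb{N}\setminus Q)$ lies in $s_i$ for all but finitely many $i$, hence in $s$. This holds for every $x$, so $\mathbb{N}\setminus Q\in s+s$ and $s+s\ne s$.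

The point is the order of choices in \eqref{eq:sum}: the index $i$ is chosen \emph{after} $x$, so it can be taken so large that $a^i>x$. The argument gives more. If $a^i>x$ and $y\in B_i\cap a^i\mathbb{N}$, then from $z=x+y$ we can read off $i$ (the set $B_i$ containing $z$), and then $x$ itself as the remainder of $z$ modulo $a^i$. For instance, let $a=2$ and let $B_3$ consist of the numbers whose highest nonzero binary digit in a square position is at position $9$, $25$, $49$, or another member of some infinite set of squares. Take $x=5$ and $y=2^{11}+2^{9}+2^{5}=2592$. Then $z=2597$ has support $\{0,2,5,9,11\}$, the highest square position used is $9$, so $z\in B_3$, and $2597\equiv5\pmod{2^3}$ returns $x$. In this way the limit becomes right cancelable.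

\begin{lemma}\label{lem:decode}
Let $a\ge2$, let $B_1,B_2,\dots\subseteq\mathbb{N}$ be pairwise disjoint tail-stable sets, and let $s_i\in H\cap\overline{B_i}$ for $i\in\mathbb{N}$. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb{N}$ and $s=\mathcal U\text{-}\lim_i s_i$. For $U\subseteq\mathbb{N}$ put $B_U=\bigcup_{i\in U}B_i$.
\begin{enumerate}
\item[(a)] $s\in H$, and $B_U\in v+s$ for all $U\in\mathcal U$ and $v\in\beta\mathbb{N}$.
\item[(b)] $s$ is right cancelable: if $u,u'\in\beta\mathbb{N}$ and $u+s=u'+s$, then $u=u'$.
\item[(c)] If $\mathcal U'\ne\mathcal U$ is another nonprincipal ultrafilter on $\mathbb{N}$ and $s'=\mathcal U'\text{-}\lim_i s_i$, then $v+s\ne v+s'$ for all $v\in\beta\mathbb{N}$.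
\end{enumerate}
\end{lemma}

\begin{proof}
(a) $H$ is closed, so $s\in H$. For $U\in\mathcal U$ we have $B_U\in s_i$ for all $i\in U$, so $B_U\in s$. As a union of tail-stable sets, $B_U$ is tail-stable, and Lemma~\ref{lem:tail} applies.

(b) For $z\in B_i$ let $G(z)$ be the remainder of $z$ modulo $a^i$; this is unambiguous since the $B_i$ are disjoint. For $z\notin\bigcup_iB_i$ let $G(z)=0$. We claim that
\[
C\in u\ \Longrightarrow\ G^{-1}[C]\in u+s\qquad(C\subseteq\mathbb{N},\ u\in\beta\mathbb{N}).
\]
Let $x\in C$ and let $i$ be such that $a^i>x$. If $y\in B_i\cap a^i\mathbb{N}$, then $x+y\in B_i$ by tail-stability, and $x+y\equiv x\pmod{a^i}$ with $0<x<a^i$, so $G(x+y)=x\in C$. Hence $-x+G^{-1}[C]\supseteq B_i\cap a^i\mathbb{N}\in s_i$. This is so for all but finitely many $i$, and $\mathcal U$ is nonprincipal, so $-x+G^{-1}[C]\in s$. Since this holds for every $x\in C$, and $C\in u$, the claim follows.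

If $u\ne u'$, choose $C\in u$ with $\mathbb{N}\setminus C\in u'$. Then $G^{-1}[C]\in u+s$ and $G^{-1}[\mathbb{N}\setminus C]\in u'+s$ are disjoint, so $u+s\ne u'+s$.

(c) Choose $U\in\mathcal U$ with $\mathbb{N}\setminus U\in\mathcal U'$. By (a), applied to $\mathcal U$ and to $\mathcal U'$, $B_U\in v+s$ and $B_{\mathbb{N}\setminus U}\in v+s'$, and these two sets are disjoint.
\end{proof}

The hypothesis that $\mathcal U$ is nonprincipal is essential for (b) when the $s_i$ are idempotent. If $\mathcal U$ is principal at $i$, then $s=s_i$ and $s_i+s_i=s_i$. If $s_i$ were right cancelable, then canceling it from $(v+s_i)+s_i=v+s_i$ would give $v+s_i=v$ for all $v$, which fails for $v\in\mathbb{N}$, since $s_i\in H\subseteq\mathbb{N}^*$ implies $v+s_i\in\mathbb{N}^*$.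

\section{Two semigroups, one the shift of the other}\label{sec:semigroups}

Fix $a\ge2$. We need an idempotent $q$ and many idempotents $r_i$ satisfying \eqref{eq:absorb}, separated by disjoint tail-stable sets. We first explain where to look for them.

Suppose $q$, $a\cdot q$ and the $r_i$ lie in a compact semigroup $S\subseteq H$. By (F3), the condition $r_i+a\cdot q=a\cdot q$ holds if $a\cdot q$ and $r_i$ lie in the same minimal right ideal $R$ of $S$; this asks $a\cdot q$ to be in $K(S)$. The condition $r_i+q=r_i$ says that $r_i\in S+q$, because $q$ is idempotent. If $q$ were in a minimal left ideal of $S$, then $S+q$ would be that ideal, and $R\cap(S+q)$ would be a group with a single idempotent. All $r_i$ would coincide. Hence we want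
\[
a\cdot q\in K(S)\quad\text{while } S+q \text{ contains many disjoint left ideals of }S .
\]
The choice $S=H$ is hopeless: multiplication by $a$ maps $a^m\mathbb{N}$ onto $a^{m+1}\mathbb{N}$ and therefore $H$ isomorphically onto itself, so $a\cdot q\in K(H)$ would imply $q\in K(H)$, and $q$ would lie in a minimal left ideal by (F1). What we want is a compact semigroup $S_0$ that multiplication by $a$ \emph{enlarges}: $S_0\subseteq S_1:=a\cdot S_0$. If $q\in K(S_0)$, then $a\cdot q\in K(S_1)$, while $q$ itself, confined to the smaller $S_0$, leaves room in $S=S_1$.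

Multiplication by $a$ moves every digit up by one position. Choose a set $T$ of marked positions and forbid elements of $S_0$ to have nonzero digits in $T$. Then elements of $a\cdot S_0$ have no nonzero digits in $T+1$. If $S_0\subseteq a\cdot S_0$ is to hold, $S_0$ must avoid $T+1$ as well, so $a\cdot S_0$ avoids $T+2$, and so on: $S_0$ must avoid $T,T+1,T+2,\dots$, and $S_1$ then avoids only $T+1,T+2,\dots$. The marked positions themselves become available in $S_1$. Literally avoiding all $T+k$ would leave only finitely many positions, but for ultrafilters it is enough to avoid $T,\dots,T+n$ for each fixed $n$, provided the gaps of $T$ grow. We take the squares: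
\[
T=\{j^2:j\in\mathbb{N}\}.
\]
Put
\begin{align*}
W_n&=\{x\in\mathbb{N}:\min\operatorname{supp}(x)\ge n,\ \operatorname{supp}(x)\cap(T+k)=\emptyset\text{ for }0\le k\le n\}&&(n\ge0),\\
V_n&=\{x\in\mathbb{N}:\min\operatorname{supp}(x)\ge n,\ \operatorname{supp}(x)\cap(T+k)=\emptyset\text{ for }1\le k\le n\}&&(n\ge1),
\end{align*}
\[
S_0=\bigcap_{n\ge0}\overline{W_n},\qquad S_1=\bigcap_{n\ge1}\overline{V_n}.
\]
Both families are decreasing, and $S_1\subseteq H$ since $V_n\subseteq a^n\mathbb{N}$.

\begin{lemma}\label{lem:S}
\begin{enumerate}
\item[(a)] $S_0$ is a nonempty compact subsemigroup of $\beta\mathbb{N}$.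
\item[(b)] $S_1=a\cdot S_0$. Hence $S_1$ is a compact subsemigroup, $p\mapsto a\cdot p$ is an isomorphism of $S_0$ onto $S_1$, and $a\cdot K(S_0)=K(S_1)$.
\item[(c)] $S_0\subseteq S_1$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Given $n$, let $j\ge n+2$. We claim $a^{j^2-1}\in W_n$. Its only nonzero digit is at position $j^2-1\ge n$, and for $0\le k\le n$,
\[
(j-1)^2<j^2-1-n\le j^2-1-k<j^2,
\]
the first inequality because $2j-2>n$. So $j^2-1-k\notin T$, as claimed. Thus all $W_n$ are nonempty, and $S_0$ is nonempty and compact.

Let $u,v\in S_0$ and $n\ge0$. For $x\in W_n$ choose $m\ge n$ with $a^m>x$. If $y\in W_m$, then $a^m\mid y$, and by \eqref{eq:digits} the support of $x+y$ is $\operatorname{supp}(x)\sqcup\operatorname{supp}(y)$; both parts avoid $T+k$ for $0\le k\le n$ and have all elements $\ge n$. So $x+y\in W_n$. This shows $-x+W_n\supseteq W_m\in v$. As $W_n\in u$, we get $W_n\in u+v$.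

(b) Since $\operatorname{supp}(ax)=\operatorname{supp}(x)+1$, a number $x$ lies in $W_n$ if and only if $ax$ lies in $V_{n+1}$; and all elements of $V_{n+1}$ are divisible by $a$. Hence $aW_n=V_{n+1}$. The image of the compact set $\overline{W_n}$ under the continuous map $p\mapsto a\cdot p$ is the closure of $aW_n$. By injectivity, $a\cdot S_0=\bigcap_n a\cdot\overline{W_n}=\bigcap_n\overline{aW_n}=S_1$. The remaining claims follow because $p\mapsto a\cdot p$ is an injective continuous homomorphism and $K$ is defined algebraically.

(c) $W_n\subseteq V_n$ for $n\ge1$.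
\end{proof}

Next we separate elements of $S_1$ by coloring the marked positions and looking at the color of the highest one used. Partition $T=\bigsqcup_{i\in\mathbb{N}}T_i$ into infinite sets (the colors), and let
\[
M_i=\{x\in\mathbb{N}:\operatorname{supp}(x)\cap T\ne\emptyset,\ \max(\operatorname{supp}(x)\cap T)\in T_i\}.
\]
The $M_i$ are pairwise disjoint, and two consequences of \eqref{eq:digits} are what we need to know about them:
\begin{enumerate}
\item[(i)] $M_i$ is tail-stable: if $a^m>x$ and $y\in M_i\cap a^m\mathbb{N}$, then $x+y\in M_i$, because the highest marked position used by $x+y$ comes from $y$.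
\item[(ii)] If $x\in M_i$, $a^m>x$ and $y\in W_m$, then $x+y\in M_i$, because $y$ uses no marked position.
\end{enumerate}
Property (ii) is the reason for forbidding $T$ itself in $S_0$: the color survives when an element of $S_0$ is added on the right.

\begin{proposition}\label{prop:ri}
There are an idempotent $q\in S_0$ and idempotents $r_i\in S_1\cap\overline{M_i}$, for $i\in\mathbb{N}$, such that
\[
r_i+q=r_i\qquad\text{and}\qquad r_i+a\cdot q=a\cdot q .
\]
\end{proposition}

\begin{proof}
Let $q$ be an idempotent in $K(S_0)$. By Lemma~\ref{lem:S}, $a\cdot q$ is an idempotent in $K(S_1)$, so $R=a\cdot q+S_1$ is a minimal right ideal of $S_1$ by (F2), and $a\cdot q\in R$. Also $q\in S_0\subseteq S_1$.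

Let $\Lambda_i=(S_1+q)\cap\overline{M_i}$. We show that $\Lambda_i$ is nonempty and a left ideal of $S_1$.

\emph{Nonempty.} Let $n\ge1$ and choose $j\ge n+1$ with $j^2\in T_i$, which is possible since $T_i$ is infinite. Then $a^{j^2}\in V_n\cap M_i$: its only nonzero digit is at position $j^2\ge n$, this position lies in $T_i$, and $j^2-k\notin T$ for $1\le k\le n$ since $(j-1)^2<j^2-n\le j^2-k<j^2$ by $2j-1>n$. The sets $V_n\cap M_i$ decrease with $n$, so there is $u\in S_1\cap\overline{M_i}$. For $x\in M_i$ and $a^m>x$, (ii) gives $-x+M_i\supseteq W_m\in q$. As $M_i\in u$, we obtain $M_i\in u+q$, so $u+q\in\Lambda_i$.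

\emph{Left ideal.} Since $q\in S_1$, the set $S_1+q$ is a left ideal of $S_1$. If $v\in S_1$ and $u\in\Lambda_i$, then $u\in S_1\cap\overline{M_i}\subseteq H\cap\overline{M_i}$, so $M_i\in v+u$ by (i) and Lemma~\ref{lem:tail}.

Now choose a minimal left ideal $L_i\subseteq\Lambda_i$ of $S_1$ and let $r_i$ be the idempotent of the group $R\cap L_i$. Since $r_i$ and $a\cdot q$ lie in $R$ and $r_i$ is idempotent, (F3) gives $r_i+a\cdot q=a\cdot q$. Since $r_i\in S_1+q$ and $q+q=q$, we have $r_i+q=r_i$. Finally $r_i\in\Lambda_i\subseteq S_1\cap\overline{M_i}$.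
\end{proof}

\section{Proof of Theorem \ref{thm:main}}\label{sec:proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Take $q$ and $r_i$ from Proposition~\ref{prop:ri}. Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb{N}$, and put
\[
r=\mathcal U\text{-}\lim_i r_i,\qquad p=q+r .
\]
Since $S_1$ is closed, $r\in S_1$; hence $p\in S_1\subseteq H\subseteq\mathbb{N}^*$.

\emph{$p$ solves the equation.} By \eqref{eq:limright}, $r+q=\mathcal U\text{-}\lim_i(r_i+q)=\mathcal U\text{-}\lim_i r_i=r$ and $r+a\cdot q=\mathcal U\text{-}\lim_i(r_i+a\cdot q)=a\cdot q$. So Lemma~\ref{lem:absorb} applies: $p+p+a\cdot p=p+a\cdot p$, and $p^{(n)}=q+r^{(n)}$ for all $n$.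

\emph{The sums $p^{(n)}$ are distinct.} The sets $M_i$ are disjoint and tail-stable, and $r_i\in S_1\cap\overline{M_i}\subseteq H\cap\overline{M_i}$, so Lemma~\ref{lem:decode} applies with $B_i=M_i$, $s_i=r_i$ and $s=r$. Suppose $p^{(k)}=p^{(l)}$ with $k<l$, that is, $q+r^{(k)}=q+r^{(l)}$. Canceling $r$ on the right $k$ times, by Lemma~\ref{lem:decode}(b), gives $q=q+r^{(l-k)}$. The right side has the form $v+r$ with $v\in\beta\mathbb{N}$, so by Lemma~\ref{lem:decode}(a) with $U=\mathbb{N}$ it contains $M=\bigcup_iM_i$. But $W_0\in q$, and $W_0\cap M=\emptyset$: elements of $W_0$ use no marked position, elements of $M$ use at least one. This is a contradiction.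

\emph{There are $2^{\mathfrak c}$ of them.} Keep $q$ and the $r_i$ fixed and vary $\mathcal U$. By Lemma~\ref{lem:decode}(c) with $v=q$, different $\mathcal U$ give different $p$, and there are $2^{\mathfrak c}$ nonprincipal ultrafilters on $\mathbb{N}$.
\end{proof}

\begin{remark}
All $r_j$ lie in the minimal right ideal $R$, so $r_i+r_j=r_j$ for all $i,j$ by (F3), and \eqref{eq:limright} gives $r+r_j=r_j$ for every $j$. Nevertheless $r+r\ne r$, since otherwise $p+p=q+r+r=p$. Thus $r$ acts as a left identity on each $r_j$ but not on their limit. If $x\mapsto r+x$ were continuous, then $r+r=\mathcal U\text{-}\lim_j(r+r_j)=r$ would follow; so it is the failure of this continuity that separates $p+p$ from $p$.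
\end{remark}

\section{The case $a=1$: proof of Theorem \ref{thm:one}}\label{sec:one}

For $a=1$, equation \eqref{eq:main} reads $p+p+p=p+p$, and, as noted, Lemma~\ref{lem:absorb} yields only idempotents. Here is a substitute. Suppose $y$, $e$ are idempotents and $t$ satisfies
\begin{equation}\label{eq:tye}
t+y=e,
\end{equation}
and put $p=y+t$. Then $p+p=y+(t+y)+t=y+e+t$ and
\[
p+p+p=y+(t+y)+e+t=y+e+e+t=y+e+t=p+p .
\]
If $t$ is right cancelable, $p+p=p$ would imply $y+e=y$. So we want a right cancelable $t$ with \eqref{eq:tye}, and $y+e\ne y$. Note that \eqref{eq:tye} forces $e+y=t+y+y=e$. Conversely, given $e+y=e$, an idempotent $y_i$ with $y_i+y=y$ provides a solution $t=e+y_i$ of \eqref{eq:tye}; for that $t$, however, $p+p=y+e+e+y_i=y+e+y_i=p$. As before, we pass to a limit of such $t$. To ensure $y+e\ne y$ we let $y$ use only even digit positions, while $e$ does not.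

\begin{proof}[Proof of Theorem~\ref{thm:one}]
We work in base $2$; thus $H=\bigcap_m\overline{2^m\mathbb{N}}$. Let $E\subseteq\omega$ be the set of even numbers, partitioned as $E=\bigsqcup_{i\in\mathbb{N}}E_i$ with all $E_i$ infinite. Put
\[
D=\{x:\operatorname{supp}(x)\subseteq E\},\qquad X=H\cap\overline D,\qquad
N_i=\{x:\max\operatorname{supp}(x)\in E_i\},\qquad Z=\mathbb{N}\setminus D .
\]

\emph{The idempotents $y_i$.} By \eqref{eq:digits}, if $x\in D$, $2^m>x$ and $y'\in D\cap2^m\mathbb{N}$, then $x+y'\in D$. Hence $D\in u+v$ for $u,v\in X$, so the compact set $X$ is closed under addition. A nonprincipal ultrafilter containing $\{2^k:k\in E_i\}$ contains every $2^m\mathbb{N}$, and it contains $D$ and $N_i$; so $X\cap\overline{N_i}$ is nonempty. In particular $X$ is a compact semigroup. The sets $N_i$ are pairwise disjoint, and they are tail-stable because $\max\operatorname{supp}(x+y')=\max\operatorname{supp}(y')$ when $2^m>x$ and $2^m\mid y'$. By Lemma~\ref{lem:tail}, $X\cap\overline{N_i}$ is a left ideal of $X$. Fix a minimal right ideal $R$ of $X$, which exists by (F1)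 and (F2), and, for each $i$, a minimal left ideal $L_i\subseteq X\cap\overline{N_i}$ of $X$. Let $y_i$ be the idempotent of the group $R\cap L_i$, and put $y=y_1$. By (F3), $y_i+y=y$ for all $i$.

\emph{The idempotent $e$.} Let $z\in H\cap\overline Z$ and $v\in H$. Then $z+v$ and $v+z$ lie in $H\cap\overline Z$. Indeed, both lie in $H$. If $x\in Z$ and $2^m>x$, then for $y'\in2^m\mathbb{N}$ the support of $x+y'$ contains $\operatorname{supp}(x)\not\subseteq E$, so $-x+Z\supseteq2^m\mathbb{N}\in v$; this shows $Z\in z+v$. The set $Z$ is tail-stable, since filling in lower digits keeps the odd positions already used; so $Z\in v+z$ by Lemma~\ref{lem:tail}. Consequently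
\[
(H\cap\overline Z)+y
\]
is contained in $H\cap\overline Z$, and it is closed under addition, since $(z+y)+(z'+y)=(z+y+z')+y$ for $z,z'\in H\cap\overline Z$. It is compact, being the image of a compact set under $\rho_y$. It is nonempty because $H\cap\overline Z$ contains every nonprincipal ultrafilter containing $\{2^k:k\text{ odd}\}$. Let $e$ be an idempotent in it, $e=z+y$ say. Then $e+y=z+y+y=e$ and $Z\in e$.

\emph{The solution.} Let $\mathcal U$ be a nonprincipal ultrafilter on $\mathbb{N}$, and put $t=\mathcal U\text{-}\lim_i(e+y_i)$ and $p=y+t$. By \eqref{eq:limright},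
\[
t+y=\mathcal U\text{-}\lim_i(e+y_i+y)=\mathcal U\text{-}\lim_i(e+y)=e ,
\]
which is \eqref{eq:tye}; hence $p+p=y+e+t$ and $p+p+p=p+p$. Since $H$ is a closed semigroup, $t\in H$ and $p\in H\subseteq\mathbb{N}^*$.

\emph{$p+p\ne p$.} We have $e+y_i\in H$, and $N_i\in e+y_i$ by Lemma~\ref{lem:tail}. So Lemma~\ref{lem:decode} applies with $a=2$, $B_i=N_i$, $s_i=e+y_i$ and $s=t$, and $t$ is right cancelable. If $p+p=p$, then $y+e+t=y+t$, and therefore $y+e=y$. But $Z\in y+e$, since $y\in H$ and $e\in H\cap\overline Z$, whereas $D\in y$. This is a contradiction.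

\emph{There are $2^{\mathfrak c}$ of them.} Keep $e$ and the $y_i$ fixed and vary $\mathcal U$. By Lemma~\ref{lem:decode}(c) with $v=y$, different $\mathcal U$ give different $p$, and there are $2^{\mathfrak c}$ nonprincipal ultrafilters on $\mathbb{N}$.
\end{proof}

\begin{thebibliography}{9}
\bibitem{HS} Hindman and Strauss, \emph{Algebra in the Stone--\v{C}ech Compactification}, Chapters 1--2.

\bibitem{LE} \emph{Linear Equations in the Stone--\v{C}ech Compactification of $\mathbb{N}$}, \url{https://emis.dsd.sztaki.hu/journals/INTEGERS/papers/a2/a2.pdf}.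
\end{thebibliography}

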